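\title{Linear interference alignment with improper signaling: four users with constant channels have $4/3$ degrees of freedom}

\begin{abstract}
We study linear interference alignment with improper signaling on the four-user single-input single-output interference channel with constant complex coefficients, over an arbitrary number $S$ of symbol extensions. We prove that for almost every channel the numbers $d_1,\dots,d_4$ of real streams satisfy $d_j+2(d_1+\dots+d_4)\le 6S$ for each $j$. Summing over $j$ shows that at most $4/3$ degrees of freedom are achievable, which confirms a conjecture, and the value $4/3$ is attained with $S=3$. After complexification a scheme becomes a small system of linear maps. The bound is a dimension count in a two-step complex built from these maps; where the count is obstructed, the obstruction spans a four-dimensional subsystem that meets the bound with equality and can be divided out.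
\end{abstract}

\section{The problem and the results}\label{sec:intro}

In the $K$-user single-input single-output (SISO) interference channel with constant coefficients, transmitter $l$ wants to communicate with receiver $l$, and receiver $k$ observes $\sum_l h_{kl}x_l$, where $x_l$ is the signal of transmitter $l$ and the numbers $h_{kl}\in\mathbb{C}$ do not change in time. If the channel is used $S$ times (over $S$ \emph{symbol extensions}), then $x_l\in\mathbb{C}^S$. Identify $\mathbb{C}^S$ with $\mathbb{R}^{2S}$ by replacing each coordinate by its real and imaginary parts. Multiplication by $h_{kl}$ becomes the matrix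
\[
\mathbf{H}_{kl}=\mathbf{I}_S\otimes\begin{pmatrix}\operatorname{Re}h_{kl} & -\operatorname{Im}h_{kl}\\ \operatorname{Im}h_{kl} & \operatorname{Re}h_{kl}\end{pmatrix}.
\]
Signaling is called \emph{improper} when transmitters and receivers may use maps that are only real-linear.

\begin{definition}\label{def:scheme}
Let $\mathbf{h}=(h_{kl})\in\mathbb{C}^{K\times K}$, and let $S\ge1$ and $d_1,\dots,d_K\ge0$ be integers. A \emph{scheme} for these data consists of real matrices $\mathbf{V}_k,\mathbf{U}_k\in\mathbb{R}^{2S\times d_k}$ (precoders and decoders) with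
\[
\mathbf{U}_k^T\mathbf{H}_{kl}\mathbf{V}_l=\mathbf{0}\quad(k\ne l),\qquad \operatorname{rank}\bigl(\mathbf{U}_k^T\mathbf{H}_{kk}\mathbf{V}_k\bigr)=d_k\quad\text{for all }k .
\]
We write $n=2S$ and $D=\sum_kd_k$. The scheme achieves $D/n$ \emph{degrees of freedom} (DoF). The choice $(S,d_1,\dots,d_K)$ is \emph{feasible} for $\mathbf{h}$ if a scheme exists.
\end{definition}

If transmitter $l$ sends $\mathbf{V}_ls_l$ with $s_l\in\mathbb{R}^{d_l}$ and receiver $k$ applies $\mathbf{U}_k^T$, the first condition removes all interference and the second lets the receiver solve for $s_k$. So $D/n$ is the number of interference-free real streams per real dimension. Four observations, for channels with all $h_{kl}\ne0$, show what is at stake.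

\begin{enumerate}
\item[(i)] One active user with $\mathbf{U}_j=\mathbf{V}_j=\mathbf{I}_n$ gives $d_j=n$, that is, $1$ DoF, because $\mathbf{H}_{jj}$ is invertible.
\item[(ii)] For $k\ne l$ we have the \emph{pair bound} $d_k+d_l\le n$: the kernel of $\mathbf{U}_k^T$ has dimension $n-d_k$ and contains the $d_l$-dimensional column space of $\mathbf{H}_{kl}\mathbf{V}_l$. Summing over pairs gives $D/n\le K/2$.
\item[(iii)] If the column space of every $\mathbf{V}_l$ is a complex subspace of $\mathbb{C}^S$, then every $\mathbf{H}_{kl}$ maps it onto itself, so $\mathbf{U}_k^T\mathbf{V}_l=\mathbf{0}$ for $k\neq l$ and $\mathbf{U}_k^T\mathbf{V}_k$ is invertible. The $D\times D$ block matrix $(\mathbf{U}_k^T\mathbf{V}_l)_{k,l}$ is then invertible and factors through $\mathbb{R}^n$, so $D/n\le1$. Any gain over (i) needs improper signaling.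
\item[(iv)] If $h_{kl}=1$ for $k\ne l$ and $h_{kk}=i$, take $S=1$, $\mathbf{V}_k=(1,0)^T$, $\mathbf{U}_k=(0,1)^T$. Interference arrives on the real axis and the desired signal on the imaginary axis. This is a scheme with $K/2$ DoF.
\end{enumerate}

The channel in (iv) has very special phases, and the natural question is how much of the range from $1$ to $K/2$ survives for a typical channel. ``Almost every'' refers to Lebesgue measure on $\mathbb{C}^{K^2}$; equivalently, a statement holds with probability one for every absolutely continuous distribution of $\mathbf{h}$. The following is known for almost every channel: for $K=3$ at most $6/5$ DoF are achievable, and for $K=4$ at least $4/3$ and at most $8/5$ DoF are achievable. The authors of \cite{source} conjecture that the inner bound $4/3$ is tight: for $K=4$ and almost every $\mathbf{h}\in\mathbb{C}^{16}$, no choice with $D/n>4/3$ is feasible, however large $S$ is. We prove this.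

One can see where $4/3$ comes from. Put
\[
t_{kl}=\overline{h_{kl}}/h_{kl},\qquad |t_{kl}|=1 .
\]
Lemma~\ref{lem:completion} turns a complex $K\times K$ matrix of rank $\rho$ with off-diagonal entries $t_{kl}$ (and diagonal entries different from $t_{kk}$) into a scheme with $K/(\rho+1)$ DoF. For $K=4$ there are $12$ prescribed entries. A factorization of a $4\times4$ matrix through $\mathbb{C}^\rho$ has $8\rho-\rho^2$ essential parameters, which is $7$ for $\rho=1$ and $12$ for $\rho=2$. So one expects $\rho=2$ to be the smallest rank available, and it yields $4/3$. The conjecture says that no scheme of any other shape does better.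

The upper bound holds under explicit conditions on the phases. Let $K=4$, let all $h_{kl}\neq0$, and fix $j\in\{1,2,3,4\}$. Relabel the users so that $j$ becomes $4$ and the others become $1,2,3$, and put
\begin{equation}\label{eq:ab}
\begin{gathered}
a_{km}=\frac{t_{km}}{t_{k4}\,t_{4m}}\quad(k\ne m\in\{1,2,3\}),\\
b_1=a_{31}-a_{21},\qquad b_2=a_{12}-a_{32},\qquad b_3=a_{23}-a_{13}.
\end{gathered}
\end{equation}
Condition $(G_j)$ is the conjunction of
\begin{enumerate}
\item[(G1)] the six numbers $a_{km}$ are pairwise distinct (so $b_1,b_2,b_3\ne0$);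
\item[(G2)] $b_1+b_2+b_3\neq0$;
\item[(G3)] $a_{12}a_{23}a_{31}\ne a_{13}a_{21}a_{32}$.
\end{enumerate}
Conditions (G2) and (G3) say that the triples $\{a_{12},a_{23},a_{31}\}$ and $\{a_{13},a_{21},a_{32}\}$ have different sums and different products. A permutation of $1,2,3$ preserves or swaps the two triples, so $(G_j)$ does not depend on the order given to the three remaining users.

\begin{theorem}\label{thm:upper}
Let $K=4$, let all $h_{kl}\ne0$, and let $(G_j)$ hold for some $j$. Then every scheme, for every $S$ and $d_1,\dots,d_4$, satisfies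
\[
d_j+2D\le 3n=6S .
\]
For almost every $\mathbf{h}\in\mathbb{C}^{16}$ all four bounds hold, and then $\frac1{2S}\sum_kd_k\le\frac43$.
\end{theorem}

\begin{theorem}\label{thm:sharp}
In (a)--(d) let $K=4$. For almost every channel the following hold.
\begin{enumerate}
\item[(a)] The choice $S=3$, $d_1=\dots=d_4=2$ is feasible.
\item[(b)] The maximal DoF over all feasible $(S,d_1,\dots,d_4)$ is exactly $\frac43$.
\item[(c)] For all weights $\mu\in\mathbb{R}_{\ge0}^4$ with $\min_l\mu_l\ge\frac29\sum_l\mu_l$, the maximum of $\frac1{2S}\sum_l\mu_ld_l$ over feasible choices is $\frac13\sum_l\mu_l$.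
\item[(d)] Each inequality $d_j+2D\le3n$ is attained with equality at the point $(\frac13,\frac13,\frac13,\frac13)n$ of (a), and also at $d_j=n$, $d_k=0$ for $k\ne j$.
\item[(e)] For $K\ge4$ users the total DoF is at most $K/3$.
\end{enumerate}
\end{theorem}

We do not claim that (e) is sharp for $K\ge5$. Section~\ref{sec:systems} reduces schemes to complex linear algebra, and Section~\ref{sec:construction} proves Theorem~\ref{thm:sharp}(a). Section~\ref{sec:three} shows the counting method on three users, where it works without obstruction. Sections~\ref{sec:complex} and~\ref{sec:descent} prove Theorem~\ref{thm:upper}, and Section~\ref{sec:consequences} derives the rest of Theorem~\ref{thm:sharp}.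

\section{Phases and systems}\label{sec:systems}

The real matrices $\mathbf{H}_{kl}$ cannot in general be diagonalized over $\mathbb{R}$, but over $\mathbb{C}$ they are diagonalized simultaneously. Let $\mathbf{J}=\mathbf{I}_S\otimes\begin{pmatrix}0&-1\\1&0\end{pmatrix}$, so that $\mathbf{H}_{kl}=(\operatorname{Re}h_{kl})\mathbf{I}+(\operatorname{Im}h_{kl})\mathbf{J}$. Since $\mathbf{J}^2=-\mathbf{I}$, we have $\mathbb{C}^{2S}=X_+\oplus X_-$, the eigenspaces of $\mathbf{J}$ for $i$ and $-i$; complex conjugation interchanges them, so both have dimension $S$. The matrix $\mathbf{H}_{kl}$ acts as $h_{kl}$ on $X_+$ and as $\overline{h_{kl}}$ on $X_-$. View $\mathbf{V}_l$ and $\mathbf{U}_k^T$ as complex-linear maps, let $v_l^\pm\colon\mathbb{C}^{d_l}\to X_\pm$ be the components of $\mathbf{V}_l$, and let $u_k^\pm$ be the restrictions of $\mathbf{U}_k^T$ to $X_\pm$. Then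
\begin{equation}\label{eq:complexify}
\mathbf{U}_k^T\mathbf{H}_{kl}\mathbf{V}_l=h_{kl}\,\bigl(u_k^+v_l^++t_{kl}\,u_k^-v_l^-\bigr).
\end{equation}
Only the phases $t_{kl}$ matter. A real matrix has the same rank over $\mathbb{R}$ and over $\mathbb{C}$, so a scheme is an instance of the following notion. It forgets the real structure, and it must: the proof passes to quotients by subspaces that need not be stable under conjugation.

\begin{definition}\label{def:system}
Let $\tau=(\tau_{km})\in\mathbb{C}^{K\times K}$. A \emph{$\tau$-system} consists of finite-dimensional complex vector spaces $X_+,X_-,V_k,Q_k$ with $\dim V_k=\dim Q_k=d_k$ and linear maps $v_k^\pm\colon V_k\to X_\pm$, $u_k^\pm\colon X_\pm\to Q_k$ subject to (R) and (D) below. Put $X=X_+\oplus X_-$, $n=\dim X$, $D=\sum_kd_k$, and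
\[
u_k(x_+,x_-)=u_k^+x_++u_k^-x_-,\qquad v_{km}z=(v_m^+z,\ \tau_{km}v_m^-z),\qquad W_k=\ker u_k .
\]
The conditions are
\begin{enumerate}
\item[(R)] $u_kv_{km}=0$ for $k\ne m$;
\item[(D)] $\theta_k=u_kv_{kk}\colon V_k\to Q_k$ is invertible for all $k$.
\end{enumerate}
\end{definition}

Thus $v_{km}z$ is the signal $z$ of transmitter $m$ as receiver $k$ sees it, and (R) says that it lies in $W_k$. By \eqref{eq:complexify}, a scheme for a channel with nonzero entries gives a $(t_{km})$-system with the same $n$ and $d_k$ and with $\dim X_\pm=S$.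

The matrix $\tau$ can be rescaled. If $r_k,s_m\ne0$, replacing $u_k^-$ by $r_ku_k^-$ and $v_m^-$ by $s_mv_m^-$ turns a $\tau$-system into a $\bigl(\tau_{km}/(r_ks_m)\bigr)$-system with the same dimensions. For $K=4$ and $\tau=(t_{km})$ take
\begin{equation}\label{eq:rs}
r_k=t_{k4},\quad s_k=t_{4k}\quad(k\le3),\qquad r_4=s_4=1 .
\end{equation}
The new matrix is \emph{normalized}:
\begin{equation}\label{eq:normal}
\tau_{km}=a_{km}\quad(k\ne m\le3),\qquad \tau_{k4}=\tau_{4k}=1\quad(k\le3).
\end{equation}
This is the origin of the numbers $a_{km}$: they are what remains of the twelve cross phases once those involving user $4$ are scaled away.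

\begin{lemma}\label{lem:basic}
In a $\tau$-system the following hold.
\begin{enumerate}
\item[(a)] If $z\in V_k$ and $v_k^+z=0$, $v_k^-z=0$, then $z=0$. The map $u_k\colon X\to Q_k$ is onto.
\item[(b)] Let $Z=Z_+\oplus Z_-$ with $Z_\pm\subset X_\pm$, and let $V'\subset V_k$ satisfy $v_k^\pm V'\subset Z_\pm$. Then $\theta_k(V')\subset u_k(Z)$, so $\dim V'\le\dim u_k(Z)=\dim Z-\dim(W_k\cap Z)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Since $\theta_k=u_kv_{kk}$ is invertible, $v_{kk}$ is injective and $u_k$ is onto, which is (a). In (b), $v_{kk}V'\subset Z$, and $\theta_k$ is injective.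
\end{proof}

Part (b) is the pair bound localized to $Z$: the more interference receiver $k$ must suppress inside $Z$, the less room its own signal has there.

Finally we record that the conditions $(G_j)$ are generic. Let $\mathbb{T}$ be the unit circle with its arc-length measure.

\begin{lemma}\label{lem:generic}
\begin{enumerate}
\item[(a)] If $E\subset\mathbb{T}^{N}$ is a null set, then the set of $\mathbf{h}\in(\mathbb{C}\setminus\{0\})^N$ with $(\overline{h_\nu}/h_\nu)_\nu\in E$ is null.
\item[(b)] The set of $t\in\mathbb{T}^{16}$ for which $(G_j)$ fails is closed and null. Hence for almost every $\mathbf{h}\in\mathbb{C}^{16}$ all entries are nonzero and $(G_1),\dots,(G_4)$ hold.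
\end{enumerate}
\end{lemma}

\begin{proof}
(a) In polar coordinates $h_\nu=\varrho_\nu e^{i\phi_\nu}$ we have $\overline{h_\nu}/h_\nu=e^{-2i\phi_\nu}$. The set of angles with $(e^{-2i\phi_\nu})_\nu\in E$ is null, since this map is locally a diffeomorphism onto its image in $\mathbb{T}^N$, and Fubini's theorem over the radii finishes the proof.

(b) A nonzero polynomial $\Psi$ in $N$ variables vanishes only on a null subset of $\mathbb{T}^N$. Indeed, expand $\Psi$ in the last variable; some coefficient is a nonzero polynomial in $N-1$ variables, by induction it vanishes only on a null set, and outside that set $\Psi$ has finitely many roots in the last variable. Failure of $(G_j)$ means that one of finitely many nonzero polynomials in the six $a_{km}$ vanishes. This is a closed condition on $t$. When all coordinates other than the six $t_{km}$ are fixed, $(t_{km})\mapsto(a_{km})$ is a rotation of $\mathbb{T}^6$, which preserves null sets. Apply Fubini's theorem and then (a).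
\end{proof}

\section{Rank-two completion and the value $4/3$}\label{sec:construction}

A receiver that sees a complex symbol $\gamma$ in some slots and $\bar\gamma$ in another can conjugate the latter. It then holds both $h_{kl}\gamma$ and $\overline{h_{kl}}\gamma$, and cancelling one against the other is a condition on their ratio $t_{kl}$.

\begin{lemma}\label{lem:completion}
Let all $h_{kl}\ne0$, let $\rho\ge1$, and let $M\in\mathbb{C}^{K\times K}$ have rank at most $\rho$, with $M_{kl}=t_{kl}$ for $k\ne l$ and $M_{kk}\ne t_{kk}$ for all $k$. Then $S=\rho+1$, $d_1=\dots=d_K=2$ is feasible, with $K/(\rho+1)$ DoF.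
\end{lemma}

\begin{proof}
Write $M_{kl}=\lambda_k^Tx_l$ with $\lambda_k,x_l\in\mathbb{C}^\rho$. Identify $\mathbb{R}^{2S}$ with $\mathbb{C}^\rho\times\mathbb{C}$ and $\mathbb{R}^2$ with $\mathbb{C}$. Let $\mathbf{V}_l$ be the real matrix of $\gamma\mapsto(\gamma x_l,\bar\gamma)$, and let $\mathbf{U}_k^T$ be the real matrix of $\Phi_k(p,q)=\lambda_k^Tp-\bar q$. Then $\mathbf{U}_k^T\mathbf{H}_{kl}\mathbf{V}_l$ is the map
\[
\gamma\mapsto\Phi_k\bigl(h_{kl}\gamma x_l,\ h_{kl}\bar\gamma\bigr)=\gamma\bigl(h_{kl}M_{kl}-\overline{h_{kl}}\bigr)=\gamma\,h_{kl}(M_{kl}-t_{kl}).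
\]
It vanishes for $k\ne l$. For $k=l$ it is multiplication by a nonzero complex number, which has real rank $2$.
\end{proof}

It remains to find $M$ for $K=4$, $\rho=2$. Multiplying rows and columns by the numbers \eqref{eq:rs} preserves the rank, so we may look for a matrix $\tilde M$ with the off-diagonal entries \eqref{eq:normal}. Choose the corner entry $\tilde M_{44}=1/c$ and subtract the rank-one matrix $c\,(1,1,1,\frac1c)^T(1,1,1,\frac1c)$. This clears the last row and column and leaves a $3\times3$ block with off-diagonal entries $a_{km}-c$, which should have rank one.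

\begin{lemma}\label{lem:rankone}
Six nonzero numbers $n_{km}$, $k\ne m\in\{1,2,3\}$, can be written as $n_{km}=\alpha_k\beta_m$ if and only if $n_{12}n_{23}n_{31}=n_{13}n_{21}n_{32}$.
\end{lemma}

\begin{proof}
If $n_{km}=\alpha_k\beta_m$, both products equal $\alpha_1\alpha_2\alpha_3\beta_1\beta_2\beta_3$. Conversely, put
\begin{equation}\label{eq:alphabeta}
\alpha_1=1,\quad\beta_2=n_{12},\quad\beta_3=n_{13},\quad\alpha_2=\frac{n_{23}}{n_{13}},\quad\alpha_3=\frac{n_{32}}{n_{12}},\quad\beta_1=\frac{n_{31}n_{12}}{n_{32}} .
\end{equation}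
Five of the six identities hold by construction, and $\alpha_2\beta_1=n_{12}n_{23}n_{31}/(n_{13}n_{32})=n_{21}$ by hypothesis.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(a)]
Let $\Omega\subset\mathbb{T}^{16}$ be the open set where $(G_4)$ holds, and let $t\in\Omega$. Consider the equation
\begin{equation}\label{eq:c}
(a_{12}-c)(a_{23}-c)(a_{31}-c)=(a_{13}-c)(a_{21}-c)(a_{32}-c).
\end{equation}
In the difference of the two sides the cubic terms cancel, the coefficient of $c^2$ is $b_1+b_2+b_3\ne0$ by (G2), and the constant term is nonzero by (G3). So \eqref{eq:c} is a quadratic equation with nonzero roots. Let $c$ be a root and $n_{km}=a_{km}-c$. If some $n_{km}$ vanished, a factor on the other side of \eqref{eq:c} would vanish too, and two of the $a_{km}$ would equal $c$, against (G1). With $\alpha,\beta$ as in \eqref{eq:alphabeta}, the matrix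
\[
\tilde M=c\,(1,1,1,\tfrac1c)^T(1,1,1,\tfrac1c)+(\alpha_1,\alpha_2,\alpha_3,0)^T(\beta_1,\beta_2,\beta_3,0)
\]
has rank at most $2$. Its off-diagonal entries are $c+n_{km}=a_{km}$ for $k,m\le 3$ and $1$ in the last row and column. Hence $M=(r_k\tilde M_{kl}s_l)_{k,l}$, with $r,s$ from \eqref{eq:rs}, has rank at most $2$ and off-diagonal entries $t_{kl}$.

By Lemmas~\ref{lem:completion} and~\ref{lem:generic} it suffices to show that the set $B$ of $t\in\Omega$ with $M_{kk}=t_{kk}$ for some $k$ and some root $c$ is null. The set $B$ is closed in $\Omega$, hence measurable: if $t^{(\nu)}\in B$ converge to $t\in\Omega$, the corresponding roots $c^{(\nu)}$ are bounded because the leading coefficient has a nonzero limit; along a subsequence $k$ is constant and $c^{(\nu)}$ tends to a root $c$ for $t$; and $M_{kk}$ is continuous at $(t,c)$ because $c$ and all $n_{km}$ are nonzero. The entries $M_{kk}$ depend only on $c$ and the off-diagonal $t_{kl}$. When the latter are fixed there are at most two roots, so the slice of $B$ lies in at most eight sets of the form $\{t_{kk}=\text{const}\}\subset\mathbb{T}^4$.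 By Fubini's theorem $B$ is null.
\end{proof}

\section{The counting method on three users}\label{sec:three}

All upper bounds below have the same form. We build linear maps
\[
C\xrightarrow{\ \partial_0\ }F\xrightarrow{\ \partial_1\ }\bigoplus_kQ_k,\qquad\partial_1\partial_0=0,
\]
where $C$ is made of copies of the $V_m$ and $F$ of copies of $X_\pm$. If $\partial_1$ is onto and $\partial_0$ is injective, then $\dim C\le\dim\ker\partial_1=\dim F-D$. The pair bound is the same count for $V_l\to X\to Q_k$. To involve all users at once, give each receiver its own copy of $X$ and let $\partial_1(y_1,\dots,y_K)=(u_ky_k)_k$. A better bound comes from a smaller $F\subset X^K$ that still contains the image of $\partial_0$ and still maps onto $\bigoplus_kQ_k$.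

With three users, transmitter $m$ is heard by two foreign receivers, and both see the same plus part $v_m^+z$. If we send $z$ to them with opposite signs, the plus parts cancel in the sum over receivers, and a whole copy of $X_+$ is saved. The signs are recorded in
\begin{equation}\label{eq:eps}
\varepsilon=\begin{pmatrix}0&1&-1\\-1&0&1\\1&-1&0\end{pmatrix},\qquad
(\varepsilon_{km}\tau_{km})=\begin{pmatrix}0&\tau_{12}&-\tau_{13}\\-\tau_{21}&0&\tau_{23}\\\tau_{31}&-\tau_{32}&0\end{pmatrix}.
\end{equation}
The rows and columns of $\varepsilon$ sum to zero, and its rows span the plane of vectors with coordinate sum zero. The second matrix has determinant $\tau_{12}\tau_{23}\tau_{31}-\tau_{13}\tau_{21}\tau_{32}$.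

Surjectivity is tested by duality: a linear map is onto if and only if no nonzero functional vanishes on its image. We also use that functionals $\varphi_1,\dots,\varphi_N$ on a space $Y$ with $\sum_k\varphi_k(x_k)=0$ whenever $\sum_kx_k=0$ are all equal (take $x_k=x$, $x_l=-x$, and the others zero).

\begin{proposition}\label{prop:three}
Let $K=3$ and $\tau_{12}\tau_{23}\tau_{31}\neq\tau_{13}\tau_{21}\tau_{32}$. Every $\tau$-system satisfies $2D\le2\dim X_++3\dim X_-$.
\end{proposition}

\begin{proof}
Write $y_k=(x_k,x_k')\in X_+\oplus X_-$. Let $F=\{y\in X^3:x_1+x_2+x_3=0\}$, of dimension $2\dim X_++3\dim X_-$, and $C=V_1\oplus V_2\oplus V_3$. Define $\partial_0z=y$ by $y_k=-\sum_m\varepsilon_{km}v_{km}z_m$. With $f_m=v_m^+z_m$ and $g_m=v_m^-z_m$,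
\[
\begin{aligned}
y_1&=(f_3-f_2,\ \tau_{13}g_3-\tau_{12}g_2),\\ y_2&=(f_1-f_3,\ \tau_{21}g_1-\tau_{23}g_3),\\ y_3&=(f_2-f_1,\ \tau_{32}g_2-\tau_{31}g_1).
\end{aligned}
\]
So $y\in F$, and $u_ky_k=0$ by (R).

\emph{$\partial_1$ is onto.} Let $\eta_k\in Q_k^*$ satisfy $\sum_k\eta_ku_ky_k=0$ on $F$. Then $\eta_ku_k^-=0$ for all $k$, and $\eta_ku_k^+=\xi$ does not depend on $k$. Relation (R) for $(k,m)=(2,1)$ gives $\xi v_1^+=\eta_2u_2v_{21}=0$. Then $\eta_1\theta_1=\xi v_1^+=0$, so $\eta_1=0$ and $\xi=0$. Now $\eta_ku_k=0$, and $\eta_k=0$ because $u_k$ is onto.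

\emph{$\partial_0$ is injective.} If $y=0$, the minus parts give $g_1=g_2=g_3=0$, since the determinant of the second matrix in \eqref{eq:eps} is nonzero, and the plus parts give $f_1=f_2=f_3$. Then $\theta_1z_1=u_1^+f_1=u_1^+f_2=u_1v_{12}z_2=0$. So $z_1=0$, all $f_m$ vanish, and $z=0$ by Lemma~\ref{lem:basic}(a).

Therefore $D=\dim C\le\dim F-D$.
\end{proof}

For a scheme $\dim X_\pm=S$, and the proposition gives $D/n\le5/4$. This improves on the pair bound $3/2$ and is weaker than the known $6/5$; its role here is to show the method. The hypothesis cannot be dropped: channel (iv) of Section~\ref{sec:intro} has all cross phases equal to $1$ and reaches $3/2$.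

\section{The four-user complex}\label{sec:complex}

From now on $K=4$ and $\tau$ is normalized as in \eqref{eq:normal}, with arbitrary diagonal. Theorem~\ref{thm:upper} rests on the following statement.

\begin{proposition}\label{prop:four}
If $\tau$ satisfies \eqref{eq:normal} and (G1)--(G3), every $\tau$-system satisfies $2D+d_4\le3n$.
\end{proposition}

We extend the three-user complex. Let $A=(\varepsilon_{km}a_{km})$ be the second matrix in \eqref{eq:eps}; its column sums are $b_1,b_2,b_3$. So the minus parts of $y_1,y_2,y_3$ add up to $-\sum_mb_mg_m$. Receiver $4$ suppresses every combination of the vectors $v_{4m}z_m=(f_m,g_m)$, and we are free to choose which one to put in its copy of $X$. The choice $y_4=\sum_mb_mv_{4m}z_m$ makes the four minus parts add up to zero: the new receiver costs one copy of $X_+$ and no copy of $X_-$. Transmitter $4$ looks the same to receivers $1,2,3$; write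
\[
v_4w=(v_4^+w,v_4^-w)=v_{14}w=v_{24}w=v_{34}w .
\]
We may therefore add $v_4w_k$ to $y_k$ for $k\le 3$ without disturbing either sum, provided $w_1+w_2+w_3=0$. This contributes two copies of $V_4$.

Accordingly, with $y_k=(x_k,x_k')$, let
\[
\begin{aligned}
F&=\{y\in X^4:\ x_1+x_2+x_3=0,\ \ x_1'+x_2'+x_3'+x_4'=0\},\\
C&=V_1\oplus V_2\oplus V_3\oplus\{w\in V_4^3:\ w_1+w_2+w_3=0\},
\end{aligned}
\]
so that $\dim F=3n$ and $\dim C=d_1+d_2+d_3+2d_4=D+d_4$. Let $\partial_1y=(u_ky_k)_{k\le4}$, and let $\partial_0(z,w)=y$ with
\begin{equation}\label{eq:d0}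
y_k=v_4w_k-\sum_{m\le3}\varepsilon_{km}v_{km}z_m\quad(k\le3),\qquad y_4=\sum_{m\le3}b_mv_{4m}z_m .
\end{equation}
The discussion above shows $y\in F$. Each $y_k$ is a combination of vectors $v_{km}(\cdot)$ with $m\ne k$, so $\partial_1\partial_0=0$ by (R).

\begin{lemma}\label{lem:onto}
If $a_{21}\ne a_{31}$, then $\partial_1\colon F\to\bigoplus_kQ_k$ is onto.
\end{lemma}

\begin{proof}
Let $\eta_k\in Q_k^*$ satisfy $\sum_k\eta_ku_ky_k=0$ on $F$. Varying the plus parts gives $\eta_4u_4^+=0$ and $\xi_+\in X_+^*$ with $\eta_ku_k^+=\xi_+$ for $k\le3$. Varying the minus parts gives $\xi_-\in X_-^*$ with $\eta_ku_k^-=\xi_-$ for all $k$. Apply $\eta_2$ to (R) for $(2,1)$ and $\eta_3$ to (R) for $(3,1)$: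
\[
\xi_+v_1^++a_{21}\xi_-v_1^-=0,\qquad\xi_+v_1^++a_{31}\xi_-v_1^-=0 .
\]
Since $a_{21}\ne a_{31}$, we get $\xi_-v_1^-=0$ and $\xi_+v_1^+=0$. Then $\eta_1\theta_1=\xi_+v_1^++\tau_{11}\xi_-v_1^-=0$, so $\eta_1=0$ and $\xi_\pm=\eta_1u_1^\pm=0$. Hence $\eta_ku_k=0$ for all $k$, and $\eta_k=0$ because $u_k$ is onto.
\end{proof}

If $\partial_0$ is injective, then $D+d_4\le3n-D$, which is the claim. The three-user argument for injectivity breaks down, because the terms $v_4w_k$ can absorb the differences that were forced to vanish before. We do not try to prove injectivity. Instead we show that a kernel vector has a rigid shape: it generates a small piece of the system on which the inequality is an equality, and this piece can be removed.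

\begin{lemma}\label{lem:quotient}
In a $\tau$-system let $Z=Z_+\oplus Z_-$ with $Z_\pm\subset X_\pm$, and let $V_k'\subset V_k$ satisfy $v_k^\pm V_k'\subset Z_\pm$ and $\dim V_k'=\dim u_k(Z)$ for all $k$. Then the quotients $X_\pm/Z_\pm$, $V_k/V_k'$, $Q_k/u_k(Z)$ with the induced maps form a $\tau$-system.
\end{lemma}

\begin{proof}
The maps $v_k^\pm$ and $u_k^\pm$ descend because $v_k^\pm V_k'\subset Z_\pm$ and $u_k^\pm Z_\pm\subset u_k(Z)$. The composite of the induced maps is induced by the composite, so (R) is inherited. By Lemma~\ref{lem:basic}(b) and the equality of dimensions, the isomorphism $\theta_k$ maps $V_k'$ onto $u_k(Z)$, so it induces an isomorphism $V_k/V_k'\to Q_k/u_k(Z)$. This is (D).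
\end{proof}

\section{The kernel of $\partial_0$ and the descent}\label{sec:descent}

\begin{lemma}\label{lem:kernel}
Assume \eqref{eq:normal} and (G1)--(G3), and let $\partial_0$ have a nonzero kernel. Then there are subspaces $Z_\pm$, $V_k'$ as in Lemma~\ref{lem:quotient} with $\dim Z_+=\dim Z_-=2$, $\dim V_1'=\dim V_2'=\dim V_3'=1$, and $\dim V_4'=2$.
\end{lemma}

\begin{proof}
Let $0\ne(z,w)\in\ker\partial_0$, and put $f_m=v_m^+z_m$, $g_m=v_m^-z_m$ for $m\le3$. By \eqref{eq:d0},
\begin{gather}
\sum_mb_mf_m=0,\qquad\sum_mb_mg_m=0,\label{eq:k1}\\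
\begin{aligned}
v_4w_1&=(f_2-f_3,\ a_{12}g_2-a_{13}g_3),\\
v_4w_2&=(f_3-f_1,\ a_{23}g_3-a_{21}g_1),\\
v_4w_3&=(f_1-f_2,\ a_{31}g_1-a_{32}g_2).
\end{aligned}\label{eq:k2}
\end{gather}
The relabeling $1\to2\to3\to1$ sends $b_1\to b_2\to b_3\to b_1$, permutes these equations, and preserves the hypotheses. Take the subspaces generated by the kernel vector:
\[
Z_+=\langle f_1,f_2,f_3\rangle,\quad Z_-=\langle g_1,g_2,g_3\rangle,\quad V_m'=\langle z_m\rangle\ (m\le3),\quad V_4'=\langle w_1,w_2,w_3\rangle .
\]
Then $v_k^\pm V_k'\subset Z_\pm$ for all $k$, by \eqref{eq:k2} for $k=4$. Let $r_\pm=\dim Z_\pm$, and let $\pi_\pm\colon\mathbb{C}^3\to Z_\pm$ be the surjections $e_m\mapsto f_m$ and $e_m\mapsto g_m$. Both kill $b=(b_1,b_2,b_3)\ne0$ by \eqref{eq:k1}, so $r_\pm\le2$.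

\medskip
\emph{Step 1: user $4$ forces $r_+=r_-=\dim V_4'=\dim u_4(Z)$.} The signal of user $4$ is large in $Z$, and so is the interference at its receiver; Lemma~\ref{lem:basic}(b) then leaves no slack.

By \eqref{eq:k2}, $v_4^-w_k$ is the image under $\pi_-$ of the $k$th row of $A$. These rows span $\mathbb{C}^3$ by (G3), so $v_4^-V_4'=Z_-$. Likewise $v_4^+w_k$ is the image under $\pi_+$ of the $k$th row of $\varepsilon$, and these rows span the plane $H$ of vectors with coordinate sum zero. By (G2), $b\notin H$, so $\mathbb{C}^3=H\oplus\mathbb{C}b$ and $v_4^+V_4'=\pi_+(H)=Z_+$. Hence $\dim V_4'\ge\max(r_+,r_-)$. On the other hand, $W_4\cap Z$ contains the vectors $v_{4m}z_m=(f_m,g_m)$, so it projects onto $Z_+$ and onto $Z_-$, and $\dim(W_4\cap Z)\ge\max(r_+,r_-)$. With Lemma~\ref{lem:basic}(b),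
\[
\max(r_+,r_-)\le\dim V_4'\le\dim u_4(Z)\le r_++r_--\max(r_+,r_-)=\min(r_+,r_-).
\]
So all four numbers equal some $r\le2$, and $\dim(W_4\cap Z)=2r-r=r$. If $r=0$, then $w=0$ and all $f_m,g_m$ vanish, so $z=0$ by Lemma~\ref{lem:basic}(a). Thus $r\in\{1,2\}$.

\medskip
\emph{Step 2: $r\neq1$.} Suppose $r=1$. The line $W_4\cap Z$ is spanned by a vector $(f,g)$, with $f,g\ne0$ since the line projects onto $Z_\pm$. Write $(f_m,g_m)=\varphi_m(f,g)$. Then $\varphi\ne0$ and $\sum_mb_m\varphi_m=0$; as all $b_m\ne0$, at least two of the $\varphi_m$ are nonzero. Note that $(f,ag)$ and $(f,a'g)$ are independent whenever $a\ne a'$.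

If all three $\varphi_m$ are nonzero, then $W_1$ contains $v_{12}z_2=\varphi_2(f,a_{12}g)$ and $v_{13}z_3=\varphi_3(f,a_{13}g)$, which span $Z$ because $a_{12}\ne a_{13}$. So $u_1(Z)=0$, Lemma~\ref{lem:basic}(b) gives $z_1=0$, and this contradicts $\varphi_1\ne0$. If exactly two are nonzero, assume by cyclic symmetry that $\varphi_3=0$. Then \eqref{eq:k2} reads $v_4w_1=\varphi_2(f,a_{12}g)$ and $v_4w_2=-\varphi_1(f,a_{21}g)$. These are independent because $a_{12}\ne a_{21}$, which contradicts $\dim V_4'=1$.

\medskip
\emph{Step 3: $r=2$.} Now $\dim Z=4$, and Step 1 gives $\dim V_4'=\dim u_4(Z)=2$. The kernels of $\pi_\pm$ are exactly $\mathbb{C}b$. A linear relation between two of the $f_m$ is a multiple of $b$ with one zero coordinate, hence trivial. So any two of the $f_m$ are independent, and the same holds for the $g_m$. In particular $z_1\ne0$ and $\dim V_1'=1$.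

We show $\dim(W_1\cap Z)\ge3$. The interference from users $2$ and $3$ gives $p=v_{12}z_2=(f_2,a_{12}g_2)$ and $q=v_{13}z_3=(f_3,a_{13}g_3)$, whose plus parts are independent. A third dimension must come from user $4$. The vector $v_4w_1=p-q$ gives nothing new, so take $e=v_4w_2=v_{14}w_2\in W_1\cap Z$ and form the combination whose plus part vanishes. The plus part of $b_1e-b_2p-(b_1+b_3)q$ is
\[
b_1f_3-b_1f_1-b_2f_2-(b_1+b_3)f_3=-\sum_mb_mf_m=0 .
\]
In the minus part substitute $-b_1g_1=b_2g_2+b_3g_3$. The coefficient of $g_2$ is $b_2(a_{21}-a_{12})$, and that of $g_3$ is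
\[
b_1(a_{23}-a_{13})+b_3(a_{21}-a_{13})=b_3(b_1+a_{21}-a_{13})=b_3(a_{31}-a_{13}).
\]
Thus
\[
b_1e-b_2p-(b_1+b_3)q=\bigl(0,\ b_2(a_{21}-a_{12})g_2+b_3(a_{31}-a_{13})g_3\bigr),
\]
which is nonzero because $g_2,g_3$ are independent and $b_2(a_{21}-a_{12})\neq0$. A nonzero vector with zero plus part is not in the span of $p$ and $q$, so $\dim(W_1\cap Z)\ge3$. Lemma~\ref{lem:basic}(b) gives $1=\dim V_1'\le\dim u_1(Z)\le1$. By cyclic symmetry, $\dim V_k'=\dim u_k(Z)=1$ also for $k=2,3$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:four}]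
We use induction on $n$, assuming the claim for all $\tau$-systems of smaller dimension. If $\partial_0$ is injective, Lemma~\ref{lem:onto} gives $D+d_4=\dim C\le\dim\ker\partial_1=3n-D$. (This covers $n=0$, where $\theta_k=0$ is invertible and so $C=0$.) Otherwise Lemmas~\ref{lem:kernel} and~\ref{lem:quotient} give a $\tau$-system in which $n$, $D$, $d_4$ are replaced by $n-4$, $D-5$, $d_4-2$. By induction $2(D-5)+(d_4-2)\le3(n-4)$, and adding $12$ to both sides gives $2D+d_4\le3n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]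
Relabel so that $j=4$. By Section~\ref{sec:systems}, a scheme gives a $\tau$-system with the same $n$ and $d_k$ and with $\tau$ normalized as in \eqref{eq:normal}, and Proposition~\ref{prop:four} applies. By Lemma~\ref{lem:generic}(b), the four bounds hold together for almost every $\mathbf{h}$. Their sum is $9D\le12n$.
\end{proof}

\begin{remark}\label{rem:hyp}
Conditions (G2) and (G3) enter the upper bound only in Step 1. Condition (G1) is used through $b_m\ne0$ (which includes the hypothesis of Lemma~\ref{lem:onto}), $a_{12}\ne a_{13}$, and $a_{12}\ne a_{21}$ with its cyclic images; each of these compares a member of $\{a_{12},a_{23},a_{31}\}$ with a member of $\{a_{13},a_{21},a_{32}\}$. The direct links do not appear in $(G_j)$. Some condition on the phases is needed: in channel (iv) of Section~\ref{sec:intro} with $K=4$ all $a_{km}$ equal $1$, and $d_j+2D=9>6=3n$. This example violates (G1), (G2) and (G3) together and does not show that each is needed separately.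
\end{remark}

\section{Weighted sums and more users}\label{sec:consequences}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(b)--(e)]
Let $\mathbf{h}$ be such that (a) and the four bounds of Theorem~\ref{thm:upper} hold.

(b) The choice in (a) has $D/n=8/6=4/3$, which is the upper bound of Theorem~\ref{thm:upper}.

(c) The hypothesis on $\mu$ makes the weighted sum a nonnegative combination of the four bounds. Put $\kappa=\frac19\sum_l\mu_l$ and $\kappa_l=\mu_l-2\kappa\ge0$, so that $\sum_l\kappa_l=9\kappa-8\kappa=\kappa$. Then
\[
\sum_l\mu_ld_l=\sum_l\kappa_ld_l+2\kappa D=\sum_l\kappa_l(d_l+2D)\le3n\kappa=\frac n3\sum_l\mu_l ,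
\]
and equality holds for the choice in (a), where $d_l=n/3$ for all $l$.

(d) If $d_k=n/3$ for all $k$, then $d_j+2D=n/3+8n/3=3n$. The choice $d_j=n$ with the other $d_k=0$ is feasible by (i) of Section~\ref{sec:intro}, and $d_j+2D=3n$.

(e) For almost every channel in $\mathbb{C}^{K^2}$, the conclusion of Theorem~\ref{thm:upper} holds for the subchannel of each of the finitely many four-element sets $T$ of users. Keeping only the matrices $\mathbf{U}_k,\mathbf{V}_k$ with $k\in T$ gives a scheme for that subchannel, so $\sum_{k\in T}d_k\le\frac43n$. Each user lies in $\binom{K-1}3$ of the $\binom K4$ sets $T$, and $\binom K4=\frac K4\binom{K-1}3$. Summing over $T$ gives $D\le\frac K4\cdot\frac43n=\frac K3n$.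
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Degrees-of-freedom for the 4-user SISO interference channel with improper signaling},
\texttt{https://gtas.unican.es/files/pub/papericc2013\_v2\_emb.pdf}.

\end{thebibliography}
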